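\title{Disjoint paths of $k$-faces in a convex polytope}

\begin{abstract}
A $k$-path on a convex $d$-polytope is a sequence of $k$-faces in which consecutive faces share a $(k-1)$-face. We prove that for $1\le k<d$ any two vertices of a $d$-polytope are joined by $\binom dk$ $k$-paths no two of which have a $k$-face in common. The number $\binom dk$ is best possible. It enters the proof as the dimension of the space of alternating $k$-forms on $\mathbb R^d$: fewer than $\binom dk$ faces are annihilated by a nonzero form, and this form, cut off to a component of the remaining faces, is again the restriction of a single form. The gluing rests on the infinitesimal rigidity of convex $3$-polytopes with rigid faces, which we prove in full.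
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $P$ be a convex $d$-polytope in $\mathbb R^d$ and let $1\le k<d$. A \emph{$k$-path} on $P$ is a sequence of $k$-faces of $P$ in which any two consecutive faces share a $(k-1)$-face. It is a $k$-path \emph{between the vertices $x$ and $y$} if $x$ lies in its first face and $y$ in its last; a single $k$-face containing both vertices is allowed. Two $k$-paths are \emph{disjoint} if they have no $k$-face in common. How many pairwise disjoint $k$-paths between two given vertices can one guarantee?

For $k=1$ the edges of a $1$-path between $x\ne y$ form a connected subgraph containing $x$ and $y$, so the question asks for edge-disjoint paths in the graph of $P$. For $k=d-1$ one walks from facet to facet across ridges. In general, the number of disjoint $k$-paths measures how firmly the $k$-dimensional skeleton of $P$ holds together along its $(k-1)$-faces.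

An upper bound comes from simple vertices. If $x$ lies on exactly $d$ edges, its vertex figure is a simplex with $d$ vertices, and the $k$-faces through $x$ correspond to the $k$-element subsets of these vertices. Disjoint paths starting at $x$ have different first faces, so there are at most $\binom dk$ of them. In a $d$-simplex, where every vertex is simple, the bound is attained: each of the $\binom{d-1}{k-1}$ $k$-faces containing both $x$ and $y$ is a path by itself, and each of the $\binom{d-1}{k}$ $k$-faces containing $x$ but not $y$ gives a path of two faces when $x$ is exchanged for $y$. The natural guess is that no polytope does worse than the simplex. This is a conjecture from \cite{cutting}, and we prove it.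

\begin{theorem}\label{thm:paths}
Let $P$ be a convex $d$-polytope and $1\le k<d$. For any two vertices $x,y$ of $P$ there are $\binom dk$ $k$-paths between $x$ and $y$, no two of which have a $k$-face in common.
\end{theorem}

Let $\Gamma_k(P)$ be the graph whose nodes are the $k$-faces of $P$, two distinct faces being adjacent if they share a $(k-1)$-face. For a set $S$ of $k$-faces, $\Gamma_k(P)-S$ is the graph obtained by deleting the nodes in $S$. Theorem~\ref{thm:paths} follows from a statement about all vertices at once.

\begin{theorem}\label{thm:component}
Let $P$ be a convex $d$-polytope, $1\le k<d$, and let $S$ be a set of fewer than $\binom dk$ $k$-faces of $P$. Then some single component of $\Gamma_k(P)-S$ contains, for every vertex $x$ of $P$, a $k$-face through $x$.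
\end{theorem}

This bound is sharp as well: deleting the $\binom dk$ $k$-faces at a simple vertex $x$ leaves no $k$-face through $x$.

The link between the two theorems is Menger's theorem for two node sets \cite[Theorem 3.3.1]{diestel}: if $\mathcal X,\mathcal Y$ are sets of nodes of a finite graph, the largest number of pairwise node-disjoint paths from $\mathcal X$ to $\mathcal Y$ equals the smallest size of a set of nodes meeting every path from $\mathcal X$ to $\mathcal Y$. A node of $\mathcal X\cap\mathcal Y$ counts as a path.

\begin{proof}[Proof of Theorem~\ref{thm:paths} from Theorem~\ref{thm:component}]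
Let $\mathcal A_x$ and $\mathcal A_y$ be the sets of $k$-faces containing $x$ and $y$. If $|S|<\binom dk$, the component given by Theorem~\ref{thm:component} contains a member of $\mathcal A_x$ and a member of $\mathcal A_y$, hence a path between them that avoids $S$. So every set of nodes meeting all paths from $\mathcal A_x$ to $\mathcal A_y$ has at least $\binom dk$ elements. By Menger's theorem there are $\binom dk$ node-disjoint paths from $\mathcal A_x$ to $\mathcal A_y$ in $\Gamma_k(P)$, and each is a $k$-path between $x$ and $y$.
\end{proof}

The proof of Theorem~\ref{thm:component} begins with a second reading of the number $\binom dk$: it is the dimension of the space of alternating $k$-forms on $\mathbb R^d$. To vanish on the direction space of a $k$-face is one linear condition on such a form, so some nonzero form $\varphi$ vanishes on all faces of $S$. The faces on which $\varphi$ does not vanish survive the deletion of $S$, and $\varphi$ records how they hang together. Section~\ref{sec:edges} carries this out for $k=1$. Section~\ref{sec:cutoff} shows by an example why $k\ge2$ needs more, states the central result (Proposition~\ref{prop:cutoff}) and derives Theorem~\ref{thm:component}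 from it. Sections~\ref{sec:local}--\ref{sec:gluing} prove the proposition, and Section~\ref{sec:families} extends Theorem~\ref{thm:paths} to paths between arbitrary families of faces.

\section{Faces and forms}\label{sec:prelim}

\subsection*{Polytopes}
A polytope counts as a face of itself. For a nonempty face $F$, let $\operatorname{aff}F$ be its affine hull and $L_F$ the linear space of directions of $\operatorname{aff}F$; thus $\dim L_F=\dim F$ and $L_P=\mathbb R^d$. We use the following standard facts. An intersection of faces is a face. If a point of a face $F$ is a convex combination, with positive coefficients, of points of the polytope, then all these points lie in $F$; in particular, a face containing a relative interior point of a face $F'$ contains $F'$. In an $n$-polytope every $(n-2)$-face lies in exactly two facets. The graph of vertices and edges of a polytope is connected.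

\subsection*{Face figures}
The faces containing a given face form the face lattice of a smaller polytope, and we need a realization of it that remembers the spaces $L_F$. Let $Q$ be a polytope, $E\ne Q$ a nonempty face of dimension $e$, and $V=L_Q/L_E$; a bar denotes the image in $V$. Let $c$ be a linear functional whose minimum over $Q$ is attained exactly on $E$. It is constant on $E$, so it vanishes on $L_E$ and induces a functional $c$ on $V$. Fix $x\in E$ and let $C\subset V$ be the convex cone generated by the vectors $\overline{z-x}$, $z\in Q$. Then $c>0$ on $C\setminus\{0\}$, and
\[
\Pi=C\cap\{c=1\}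
\]
is a polytope, the \emph{face figure} of $Q$ at $E$ (the \emph{vertex figure} if $e=0$). The functionals on $V$ that are nonnegative on $C$ are exactly those induced by functionals whose set $F$ of minimizers over $Q$ contains $E$, and such a functional cuts out of $C$ the cone generated by the $\overline{z-x}$ with $z\in F$. Hence the faces $F\supsetneq E$ of $Q$ correspond bijectively, preserving inclusion, to the nonempty faces of $\Pi$, and the face corresponding to $F$ has linear span $L_F/L_E$ and dimension $\dim F-e-1$. For each $(e+1)$-face $G\supset E$ choose $g_G\in L_G$ with $c(g_G)=1$. The vertices of $\Pi$ are the points $\bar g_G$. Since every face of $\Pi$ is the convex hull of its vertices,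
\begin{equation}\label{eq:span}
L_F=L_E+\operatorname{span}\{g_G: E\subset G\subseteq F,\ \dim G=e+1\}\qquad\text{for every face }F\supsetneq E.
\end{equation}

\subsection*{Exterior algebra}
Let $V$ be a real vector space of dimension $n$. The space $\Lambda^jV$ of $j$-vectors is spanned by the products $v_1\wedge\dots\wedge v_j$ and has dimension $\binom nj$; $\Lambda^0V=\mathbb R$. Its dual $\Lambda^jV^*$ is the space of alternating $j$-forms, via $\theta(v_1\wedge\dots\wedge v_j)=\theta(v_1,\dots,v_j)$. For a subspace $L$ we have $\Lambda^jL\subseteq\Lambda^jV$, and $\theta|_L$ is the restriction of $\theta$ to $\Lambda^jL$. The contraction with $v\in V$ is the $(j-1)$-form $\iota_v\theta=\theta(v\wedge\,\cdot\,)$. Three facts will be used.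
\begin{itemize}
\item[(E1)] If $\iota_v\theta=0$ for all $v\in L$, then $\theta$ is the pullback of a unique form on $V/L$.
\item[(E2)] A multilinear function that vanishes whenever two \emph{consecutive} arguments are equal is alternating: it changes sign under transpositions of consecutive arguments, so any two equal arguments can be moved next to each other.
\item[(E3)] If $\mathrm{vol}$ is a nonzero $n$-form on $V$, then $v\mapsto\iota_v\mathrm{vol}$ is an isomorphism $V\to\Lambda^{n-1}V^*$, being injective between spaces of dimension $n$. For a hyperplane $L$ with basis $w_1,\dots,w_{n-1}$, the restriction $(\iota_v\mathrm{vol})|_L$ vanishes if and only if $\mathrm{vol}(v,w_1,\dots,w_{n-1})=0$, that is, if and only if $v\in L$.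
\end{itemize}
For $\varphi\in\Lambda^k(\mathbb R^d)^*$ and a $k$-face $K$ we write $\varphi_K=\varphi|_{L_K}$. Since $\Lambda^kL_K$ is a line, $\varphi_K=0$ is one linear equation for $\varphi$. For example, if $\varphi$ is the pullback of a volume form under a linear projection $\mathbb R^d\to\mathbb R^k$, then $\varphi_K=0$ says that the projection flattens $K$.

\subsection*{The spanning lemma}
Identities between forms will be known on the faces around a given face, and we shall want them on the whole space. One lemma does this every time.

\begin{lemma}\label{lem:span}
Let $Q$ be a polytope, $M$ a nonempty face of $Q$, and $j\ge0$ an integer with $\dim M+j\le\dim Q$. Then the spaces $\Lambda^jL_F$, where $F\supseteq M$ runs over the faces of dimension $\dim M+j$, together span $\Lambda^jL_Q$.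
\end{lemma}

\begin{proof}
We use induction on $j$, for all $M$ at once. For $j=0$ both sides are $\mathbb R$. Let $j\ge1$, put $\mu=\dim M$, and let $T$ be the span in question. Then $M\ne Q$, and by \eqref{eq:span} the spaces $L_G$ of the $(\mu+1)$-faces $G\supset M$ have sum $L_Q$. Fix such a $G$. By induction, the spaces $\Lambda^{j-1}L_F$ with $F\supseteq G$ and $\dim F=\mu+j$ span $\Lambda^{j-1}L_Q$. For each of these $F$ we have $L_G\wedge\Lambda^{j-1}L_F\subseteq\Lambda^jL_F\subseteq T$, so $L_G\wedge\Lambda^{j-1}L_Q\subseteq T$. Summing over $G$ gives $\Lambda^jL_Q=L_Q\wedge\Lambda^{j-1}L_Q\subseteq T$.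
\end{proof}

Take $Q=P$, $M$ a vertex $x$ and $j=k$: a nonzero $k$-form cannot vanish on all $k$-faces through $x$. Since lines spanning $\Lambda^k\mathbb R^d$ number at least $\binom dk$, every vertex lies on at least $\binom dk$ $k$-faces, as Theorem~\ref{thm:paths} requires.

\section{The case of edges, and a generic realization}\label{sec:edges}

Let $k=1$ and let $S$ be a set of fewer than $d$ edges of $P$. There is a nonzero linear functional $\varphi$ on $\mathbb R^d$ vanishing on the directions of all edges in $S$. We try to show that the graph of $P$ stays connected when the edges of $S$ are removed; then the remaining edges form one component of $\Gamma_1(P)-S$, and it reaches every vertex. As the graph of $P$ is connected, it suffices to find a detour around each edge $xy\in S$.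

By Lemma~\ref{lem:span} with $M=xy$ and $j=1$, the planes $L_N$ of the $2$-faces $N\supset xy$ span $\mathbb R^d$, so $\varphi|_{L_N}\ne0$ for one such polygon $N$. The kernel of $\varphi|_{L_N}$ is a line, and it contains the direction of $xy$. Hence every side of $N$ that belongs to $S$ is parallel to $xy$. If no other side of $N$ is parallel to $xy$, the rest of the boundary of $N$ is a path from $x$ to $y$ that avoids $S$, and we are done.

The argument breaks down when $N$ has two parallel sides, both in $S$. But parallelism is an accident of the realization, while Theorems~\ref{thm:paths} and~\ref{thm:component} depend only on the face lattice of $P$. A projective transformation removes the accident. For general $k$ the condition we need is the following.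
\begin{equation}\label{eq:star}
\begin{gathered}
\text{For every $(k+1)$-face $N$ and every nonempty set $\mathcal K$ of facets of $N$:}\\
\text{if }\bigcap_{K\in\mathcal K}L_K\ne\{0\},\text{ then }\bigcap_{K\in\mathcal K}\operatorname{aff}K\ne\emptyset.
\end{gathered}\tag{$*$}
\end{equation}
In projective terms: the intersection of the projective closures of the spaces $\operatorname{aff}K$, $K\in\mathcal K$, if nonempty, is not contained in the hyperplane at infinity. For $k=1$ the condition says that no $2$-face has two parallel sides, so the next lemma completes the proof of Theorem~\ref{thm:component} in that case.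

\begin{lemma}\label{lem:generic}
For every $d$-polytope $P$ and $1\le k<d$ there is a $d$-polytope with the same face lattice that satisfies \eqref{eq:star}.
\end{lemma}

\begin{proof}
Place $P$ in the hyperplane $\mathbb R^d\times\{1\}$ of $\mathbb R^{d+1}$, let $C$ be the cone over $P$ with apex $0$, and let $\widehat F$ be the linear span of a face $F$. For each pair $(N,\mathcal K)$ as in \eqref{eq:star} put $Z=\bigcap_{K\in\mathcal K}\widehat K$; these are finitely many linear subspaces. The linear functionals $h$ on $\mathbb R^{d+1}$ that are positive at all vertices of $P$ form an open set, which contains the last coordinate. The functionals vanishing on a given nonzero $Z$ form a proper subspace. Finitely many proper subspaces do not cover a nonempty open set, so there is an $h$ that is positive on $C\setminus\{0\}$ and not identically zero on any nonzero $Z$.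

Let $P'=C\cap\{h=1\}$. The nonempty faces of $P$ and those of $P'$ both correspond to the nonzero faces of $C$, so the face lattices are isomorphic. The face $F'$ of $P'$ corresponding to $F$ has $\operatorname{aff}F'=\widehat F\cap\{h=1\}$ and $L_{F'}=\widehat F\cap\ker h$. If $\bigcap_{K\in\mathcal K}L_{K'}\ne\{0\}$, then $Z\ne\{0\}$, so $Z$ contains a point with $h=1$, and this point lies in every $\operatorname{aff}K'$.
\end{proof}

\section{Cutting off a form}\label{sec:cutoff}

For $k=1$ all faces outside $S$ lie in one component. For larger $k$ this is false, and the component in Theorem~\ref{thm:component} need not even be unique.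

\begin{example}\label{ex:simplex}
Let $P$ be the $5$-simplex with vertices $0,\dots,5$ and $k=3$, so $\binom dk=10$. It satisfies \eqref{eq:star}: in a simplex $N$, a proper subset of the facets has a common vertex, and the direction spaces of all facets meet in $\{0\}$. Let $S$ consist of the nine tetrahedra with two vertices in $\{0,1,2\}$ and two in $\{3,4,5\}$. The remaining tetrahedra are $0123,0124,0125$ and $0345,1345,2345$. Within each triple any two share a triangle, while members of different triples share only two vertices. So $\Gamma_3(P)-S$ has two components, and each reaches every vertex.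

Let $t_0,\dots,t_5$ be the barycentric coordinates and $dt_i$ their linear parts. On a tetrahedron $K$ with vertex set $I$, the functional $dt_j$ vanishes on $L_K$ for $j\notin I$, and any three of the $dt_i$ with $i\in I$ form a basis of $L_K^*$. Hence $\alpha=dt_0\wedge dt_1\wedge dt_2$ is nonzero exactly on the first triple, and $\beta=dt_3\wedge dt_4\wedge dt_5$ exactly on the second. The form $\varphi=\alpha+\beta$ vanishes on $S$. If we keep $\varphi$ on the first component and replace it by $0$ on all other faces, we obtain the restrictions of a single form, namely $\alpha$, which is neither $\varphi$ nor $0$.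
\end{example}

The last observation holds in general. Let $S$ be \emph{any} set of $k$-faces, let $\varphi\in\Lambda^k(\mathbb R^d)^*$ satisfy $\varphi_K=0$ for all $K\in S$, and let $\mathcal C$ be a union of components of $\Gamma_k(P)-S$. For each $k$-face $K$ define $\chi_K\in\Lambda^kL_K^*$ by
\begin{equation}\label{eq:cut}
\chi_K=\varphi_K\ \text{ if }K\in\mathcal C,\qquad \chi_K=0\ \text{ if }K\notin\mathcal C.
\end{equation}

\begin{proposition}\label{prop:cutoff}
Suppose that $P$ satisfies \eqref{eq:star}, and let $S,\varphi,\mathcal C$ and $\chi_K$ be as in \eqref{eq:cut}. Then there is a form $\chi\in\Lambda^k(\mathbb R^d)^*$ with $\chi|_{L_K}=\chi_K$ for every $k$-face $K$.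
\end{proposition}

Without \eqref{eq:star} the proposition fails. Let $P$ be the unit square, $k=1$, $S$ the two vertical sides, $\varphi$ the first coordinate and $\mathcal C$ the top side. Then $\chi$ would have to be nonzero on the direction of the top side and zero on the direction of the bottom side, and these directions coincide.

\begin{proof}[Proof of Theorem~\ref{thm:component} from Proposition~\ref{prop:cutoff}]
By Lemma~\ref{lem:generic} we may assume \eqref{eq:star}. The conditions $\varphi_K=0$, $K\in S$, are fewer than $\binom dk=\dim\Lambda^k(\mathbb R^d)^*$ homogeneous linear equations, so they have a solution $\varphi\ne0$; this is the only place where the size of $S$ matters. By Lemma~\ref{lem:span} there is a $k$-face $K_0$ with $\varphi_{K_0}\ne0$, and $K_0\notin S$. Let $\mathcal C$ be the component of $K_0$ in $\Gamma_k(P)-S$ and $\chi$ the form of Proposition~\ref{prop:cutoff}. Then $\chi\ne0$, because $\chi|_{L_{K_0}}=\varphi_{K_0}$. Let $x$ be any vertex. By Lemma~\ref{lem:span} with $M=x$ and $j=k$, there is a $k$-face $K\ni x$ with $\chi_K=\chi|_{L_K}\ne0$, and \eqref{eq:cut} forces $K\in\mathcal C$.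
\end{proof}

It remains to prove the proposition. The definition of $\mathcal C$ gives direct information in two places only: around a $(k-1)$-face and inside a $(k+1)$-face. There the family $(\chi_K)$ agrees with $\varphi$ or with $0$ (Section~\ref{sec:local}). Example~\ref{ex:simplex} shows that this dichotomy does not spread: at the vertex $0$ the cut-off family agrees with $\varphi$ on $0123$ and not on $0345$, although $\varphi$ is nonzero on both. So $\chi$ has to be constructed, and we build it around faces of dimension $k-1,k-2,\dots,0$ in turn (Section~\ref{sec:gluing}). Each step is an instance of a rigidity theorem (Section~\ref{sec:rigidity}).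

\section{Around a $(k-1)$-face and inside a $(k+1)$-face}\label{sec:local}

Throughout this section $P$ satisfies \eqref{eq:star} and $S,\varphi,\mathcal C,\chi_K$ are as in \eqref{eq:cut}.

\begin{lemma}\label{lem:ridge}
For each $(k-1)$-face $E$, either $\chi_K=\varphi_K$ for all $k$-faces $K\supset E$, or $\chi_K=0$ for all $k$-faces $K\supset E$.
\end{lemma}

\begin{proof}
The $k$-faces $K\supset E$ outside $S$ are pairwise adjacent, so all or none of them lie in $\mathcal C$. For $K\in S$ we have $\chi_K=\varphi_K=0$, which fits both alternatives.
\end{proof}

Inside a $(k+1)$-face $N$, fact (E3) turns the form $\varphi$ into a direction $v$, and the facets of $N$ on which $\varphi$ vanishes are those parallel to $v$. What replaces the walk around the polygon of Section~\ref{sec:edges} is the following lemma.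

\begin{lemma}\label{lem:vertical}
Let $N$ be a $(k+1)$-face of $P$ and $0\ne v\in L_N$. Any two facets $K$ of $N$ with $v\notin L_K$ are joined by a $k$-path consisting of such facets.
\end{lemma}

\begin{proof}
Write $N=\{z\in\operatorname{aff}N: n_K(z)\le\beta_K\text{ for all facets }K\}$, where $n_K$ is linear and $n_K=\beta_K$ on $K$. Call $K$ \emph{upper}, \emph{vertical} or \emph{lower} according as $n_K(v)$ is positive, zero or negative; $K$ is vertical exactly when $v\in L_K$. Let $\pi$ be the projection of $\operatorname{aff}N$ along $v$ onto a $k$-dimensional affine space; $\pi(N)$ is a $k$-polytope. We show that the upper facets are joined among themselves, likewise the lower ones, and that some upper facet is adjacent to some lower facet.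

\emph{The upper facets tile $\pi(N)$.} Call $z\in N$ \emph{topmost} if $z+\varepsilon v\notin N$ for all $\varepsilon>0$. Each fiber of $\pi|_N$ is a point or a segment parallel to $v$, so it has exactly one topmost point. A point of an upper facet $K$ is topmost, since $n_K(z+\varepsilon v)>\beta_K$. Conversely, if $z\in N$ lies on no upper facet, every inequality that is tight at $z$ has $n_K(v)\le0$, so $z+\varepsilon v\in N$ for small $\varepsilon>0$. Thus $\pi$ maps the union of the upper facets bijectively onto $\pi(N)$. On each upper facet $K$ it is an affine isomorphism onto the $k$-polytope $\pi(K)$; these polytopes cover $\pi(N)$; and for upper facets $K_1,K_2$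
\begin{equation}\label{eq:tiles}
\pi(K_1)\cap\pi(K_2)=\pi(K_1\cap K_2).
\end{equation}

\emph{The upper facets are joined.} Let $K,K'$ be upper facets and $a$ an interior point of $\pi(K)$. We join $a$ to an interior point of $\pi(K')$ by a segment that misses all small faces. Let $R$ be a nonempty face of an upper facet with $\dim R\le k-2$. The points of $R$ are topmost, and the topmost point over $a$ lies in the relative interior of $K$; it is not in $R$, for otherwise $R\supseteq K$. So $a\notin\pi(R)$. If $[a,b]$ meets $\pi(R)$, then $b$ lies on a line through $a$ and a point of $\pi(R)$, hence in $\operatorname{aff}(\{a\}\cup\pi(R))$, which has dimension at most $k-1$. Choose $b$ in the interior of $\pi(K')$ outside these finitely many subspaces. The tiles that meet $[a,b]$ cut out finitely many closed intervals covering it, and since $[a,b]$ is connected, the intersection graph of these intervals is connected. If the intervals of $K_1\ne K_2$ meet, then by \eqref{eq:tiles} the segment meets $\pi(K_1\cap K_2)$; the face $K_1\cap K_2$ has dimension at most $k-1$ and, by the choice of $b$, more than $k-2$. So $K_1$ and $K_2$ are adjacent, and $K$ is joined to $K'$ through upper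 facets. Replacing $v$ by $-v$ gives \eqref{eq:tiles} and the same conclusion for the lower facets.

\emph{An upper facet is adjacent to a lower facet.} For a facet $\Phi$ of $\pi(N)$, the hyperplane $\pi^{-1}(\operatorname{aff}\Phi)$ of $\operatorname{aff}N$ supports $N$, so $F_\Phi=N\cap\pi^{-1}(\operatorname{aff}\Phi)$ is a proper face of $N$. Its image is $\Phi$, so $\dim F_\Phi\in\{k-1,k\}$.

Suppose that $\dim F_\Phi=k$ for every $\Phi$; this is the situation of a prism with vertical sides. Then $\operatorname{aff}F_\Phi=\pi^{-1}(\operatorname{aff}\Phi)$, so $v\in L_{F_\Phi}$ for all $\Phi$. By \eqref{eq:star}, used here and nowhere else in the proof of Proposition~\ref{prop:cutoff}, the spaces $\operatorname{aff}F_\Phi$ have a common point, and its image $z_0$ lies on all facet hyperplanes of $\pi(N)$. With $z_0$ as origin, the facet inequalities of $\pi(N)$ are homogeneous, so $\pi(N)$ is invariant under dilations. This is impossible for a bounded set of dimension $k\ge1$.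

So $\dim F_\Phi=k-1$ for some $\Phi$. Let $K,K'$ be the two facets of $N$ containing $F_\Phi$. If $K$ were vertical, $\pi(\operatorname{aff}K)$ would be a $(k-1)$-dimensional affine space containing $\Phi$, hence equal to $\operatorname{aff}\Phi$, and $K\subseteq F_\Phi$, which is absurd. So neither $K$ nor $K'$ is vertical. Suppose both are upper. Then $\Phi=\pi(F_\Phi)$ is a facet of both $\pi(K)$ and $\pi(K')$, and both lie in $\pi(N)$, on the same side of $\operatorname{aff}\Phi$. Near a relative interior point of $\Phi$ both contain the same half-ball, so their intersection has dimension $k$, whereas by \eqref{eq:tiles} it equals $\Phi$. The same argument excludes that both are lower. So one is upper, the other is lower, and they share the $(k-1)$-face $F_\Phi$.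
\end{proof}

\begin{lemma}\label{lem:cell}
For each $(k+1)$-face $N$ there is $\chi_N\in\Lambda^kL_N^*$ with $\chi_N|_{L_K}=\chi_K$ for all facets $K$ of $N$; one can take $\chi_N=\varphi|_{L_N}$ or $\chi_N=0$.
\end{lemma}

\begin{proof}
If $\varphi|_{L_N}=0$, all $\chi_K$ vanish and $\chi_N=0$ works. Otherwise $\varphi|_{L_N}=\iota_v\mathrm{vol}$ with $0\ne v\in L_N$ by (E3), and $\varphi_K=0$ if and only if $v\in L_K$. The facets with $v\notin L_K$ are therefore not in $S$, and by Lemma~\ref{lem:vertical} they lie in one component of $\Gamma_k(P)-S$. Take $\chi_N=\varphi|_{L_N}$ if this component is part of $\mathcal C$ and $\chi_N=0$ if not. On the facets with $v\in L_K$ we have $\chi_K=\varphi_K=0$, which agrees with either choice.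
\end{proof}

\section{Infinitesimal rigidity}\label{sec:rigidity}

To see what the gluing requires, take $k=2$, $d\ge4$ and a vertex $x$, and look for a $2$-form $\theta$ on $\mathbb R^d$ that restricts to $\chi_K$ on the $2$-faces through $x$. Let $g$ run over the directions of the edges at $x$, scaled to be the vertices of the vertex figure $\Pi$. Lemma~\ref{lem:ridge} attaches to each $g$ the functional $\lambda_g=\varphi(g,\cdot)$ or $\lambda_g=0$, and we want $\theta(g,\cdot)=\lambda_g$ for all $g$. This forces $\lambda_g(g)=0$, which holds, and
\[
\lambda_g(g')+\lambda_{g'}(g)=0 .
\]
As we shall see, Lemma~\ref{lem:cell} yields this relation when the two edges lie in a common $3$-face of $P$, that is, when $g,g'$ lie in a common $2$-face of $\Pi$. If $x$ is simple, this covers all pairs, the $g$ form a basis, and $\theta(g,g')=\lambda_g(g')$ defines $\theta$. In general there are more edges than dimensions and most pairs are not covered. For $d=4$ the existence of $\theta$ turns out to be the following rigidity statement: if the vertices of a convex $3$-polytope move so that, to first order, all distances within each face are preserved, then the motion is to first order a rigid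 motion of space.

\begin{lemma}[Dehn, Alexandrov]\label{lem:dehn}
Let $q_1,\dots,q_n$ be the vertices of a convex $3$-polytope $Q\subset\mathbb R^3$, and let $v_1,\dots,v_n\in\mathbb R^3$ satisfy $(v_i-v_j)\cdot(q_i-q_j)=0$ whenever $q_i,q_j$ lie in a common $2$-face. Then there are a skew-symmetric matrix $A$ and $b\in\mathbb R^3$ with $v_i=Aq_i+b$ for all $i$.
\end{lemma}

The condition is needed on diagonals of faces, not only on edges. On the cube $\{0,1\}^3$ the shear $v(q)=(q_3,0,0)$ satisfies it along every edge, yet it is a linear map that is not skew-symmetric.

\begin{proof}
\emph{Reduction to stresses.} Let $\tau$ be a triangulation of $\partial Q$ obtained by cutting every $2$-face into triangles by noncrossing diagonals. Two vertices lying in two different $2$-faces are the endpoints of an edge of $Q$, so no diagonal has the same endpoints as another edge of $\tau$, and the graph of $\tau$ is simple. By Euler's formula it has $3n-6$ edges. Consider the linear map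
\[
R_\tau:\mathbb R^{3n}\to\mathbb R^{3n-6},\qquad (v_i)_i\mapsto\bigl((v_i-v_j)\cdot(q_i-q_j)\bigr)_{ij\in\tau}.
\]
Its kernel contains the given family $(v_i)$. It also contains all families $(Aq_i+b)_i$ with $A$ skew-symmetric, and these form a space of dimension $3+3=6$ because the $q_i$ affinely span $\mathbb R^3$. If $R_\tau$ is onto, its kernel has dimension $6$ and the lemma follows. Now $R_\tau$ is onto if and only if its transpose is injective. A \emph{stress} is a real function $\sigma$ on the edges, its \emph{load} at $q_i$ is the vector $\sum_j\sigma_{ij}(q_i-q_j)$, and the transpose of $R_\tau$ sends $\sigma$ to the family of its loads. A stress with all loads zero is a \emph{self-stress}. We show that no $\tau$ has a nonzero self-stress.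

Suppose otherwise. An edge with $\sigma_{ij}\ne0$, and each of its endpoints, is called \emph{stressed}. Among all pairs $(\tau,\sigma)$ with $\sigma$ a nonzero self-stress of $\tau$, choose one with the fewest stressed vertices. The plan is to count changes of sign of $\sigma$ around the vertices. Convexity gives at least four at each stressed vertex except in one degenerate situation, caused by coplanar edges, and minimality excludes that situation.

\emph{Planar fact: a convex polygon with $u\ge3$ vertices, triangulated by noncrossing diagonals, has no nonzero self-stress.} It has a vertex of degree $2$: for $u=3$ every vertex, and for $u\ge4$ the $u$ sides are distributed among $u-2$ triangles, so some triangle contains two sides, and their common vertex has degree $2$. The two edges at such a vertex are linearly independent, so a self-stress vanishes on both. For $u=3$ this settles all edges; for $u\ge4$ delete the vertex and use induction.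

\emph{Step 1: at a stressed vertex $p$, either the stressed edges, in cyclic order around $p$, show at least four changes of sign, or they all lie in one $2$-face of $Q$.} Let $H$ be a plane strictly separating $p$ from the other vertices, and let $D=Q\cap H$, a convex polygon whose sides are cut out by the $2$-faces at $p$. Each stressed edge $pq_j$ meets $H$ in a point $r_j\in\partial D$; these points are distinct and lie on $\partial D$ in the cyclic order of the edges. Since $q_j-p$ is a positive multiple of $r_j-p$, the vanishing of the load at $p$ reads $\sum_ja_j(r_j-p)=0$, where $a_j\ne0$ has the sign of the stress on $pq_j$. A linear functional that is constant on $H$ and nonzero on the direction from $p$ to $H$ takes the same nonzero value on all $r_j-p$, so $\sum a_j=0$ and then $\sum a_jr_j=0$. Hence both signs occur, and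
\[
z=\frac{\sum_{a_j>0}a_jr_j}{\sum_{a_j>0}a_j}=\frac{\sum_{a_j<0}a_jr_j}{\sum_{a_j<0}a_j}
\]
is a convex combination with positive coefficients of all positive $r_j$, and also of all negative $r_j$. The number of sign changes is even and not zero. Suppose it is $2$. Then there are points $a\ne b$ of $\partial D$ such that the positive $r_j$ lie on one open arc of $\partial D\setminus\{a,b\}$ and the negative $r_j$ on the other. If $a,b$ are not on a common side of $D$, the two arcs lie in opposite open half-planes bounded by the line $ab$, and $z$ would lie in both. So $a,b$ lie on a side $s$. One of the arcs is contained in $s$, hence $z\in s$, and since $s$ is a face of $D$, all $r_j$ lie in $s$. The plane of the $2$-face $F\supset s$ contains $p$ and all $r_j$, hence all $q_j$, so all stressed edges at $p$ lie in $F$.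

\emph{Step 2: the second alternative does not occur.} Suppose all stressed edges at the stressed vertex $p$ lie in the $2$-face $F$. We retriangulate $F$ and reroute the stress so that $p$ is relieved. Identify the plane of $F$ with $\mathbb R^2$, and for each vertex $q_i$ of $F$ let $\ell_i\in\mathbb R^2$ be the load at $q_i$ of the restriction of $\sigma$ to the edges of $\tau$ in $F$, sides included. For any stress in the plane, an edge $ij$ contributes $\sigma_{ij}(q_i-q_j)+\sigma_{ij}(q_j-q_i)=0$ to the total force and $\sigma_{ij}\bigl(\det(q_i,q_i-q_j)+\det(q_j,q_j-q_i)\bigr)=0$ to the total moment; thus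
\begin{equation}\label{eq:balance}
\sum_i\ell_i=0,\qquad\sum_i\det(q_i,\ell_i)=0.
\end{equation}
Moreover the load $\ell$ at $p$ is zero, being the full load of $\sigma$ at $p$. Let $U$ be the set of vertices of $F$ with $\ell_i\ne0$, and $u=|U|$; then $p\notin U$. We claim that some triangulation of $F$ carries a stress with the same loads $\ell_i$ that is supported on edges joining two members of $U$. We use that every set of noncrossing diagonals of $F$ extends to a triangulation.
\begin{itemize}
\item If $u=0$, take the zero stress. The case $u=1$ contradicts \eqref{eq:balance}.
\item If $U=\{q_i,q_j\}$, then $\ell_j=-\ell_i$ and $\det(q_i-q_j,\ell_i)=0$, so $\ell_i=t(q_i-q_j)$ for some $t$. Take a triangulation containing the segment $q_iq_j$, with stress $t$ on it and $0$ elsewhere.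
\item If $u\ge3$, triangulate the convex polygon with vertex set $U$ and extend to a triangulation of $F$. The map from stresses on the $u+(u-3)=2u-3$ edges of the triangulated $u$-gon to loads on $U$ is injective by the planar fact, and its image lies in the space of loads on $U$ satisfying \eqref{eq:balance}. The three scalar equations in \eqref{eq:balance} are independent: the total force can be arbitrary, and opposite loads at two points, not parallel to the segment joining them, have zero force and nonzero moment. So that space has dimension $2u-3$, the map is onto it, and $(\ell_i)$ is in the image.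
\end{itemize}
Replace the triangulation and the stress inside $F$ accordingly and keep $\sigma$ on the edges not in $F$. All loads are unchanged, so we obtain a self-stress $\sigma'$ of a triangulation $\tau'$. If $\sigma'=0$, then $\sigma$ vanishes off $F$ and all $\ell_i$ vanish, so $\sigma=0$ by the planar fact. Hence $\sigma'\ne0$. A vertex stressed by $\sigma'$ lies in $U$ or on an edge off $F$ stressed by $\sigma$; in both cases it is stressed by $\sigma$, and it is not $p$. So $\sigma'$ has fewer stressed vertices than $\sigma$, contrary to the choice of $(\tau,\sigma)$.

\emph{Step 3: Cauchy's count.} Take a connected component of the graph of stressed edges, drawn on the sphere $\partial Q$, with $n_0$ vertices, $n_1$ edges and $n_2$ regions, so $n_0-n_1+n_2=2$. A \emph{corner} is a pair of cyclically consecutive edges at a vertex; each corner belongs to one region. By Steps 1 and 2 at least $4n_0$ corners have edges of opposite sign. The graph is simple with all degrees at least $4$, so the closed walk bounding a region has length $l\ge3$. Along this closed walk the number of sign changes is even and at most $l$, hence at most $2l-4$: for $l=3$ it is at most $2$, and $l\le2l-4$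 for $l\ge4$. The lengths add up to $2n_1$, so $4n_0\le4n_1-4n_2=4n_0-8$, a contradiction.
\end{proof}

We now put the lemma in homogeneous coordinates, where rigid motions of $\mathbb R^3$ become $2$-forms on $\mathbb R^4$, and extend it to all higher dimensions by passing to vertex figures.

\begin{lemma}\label{lem:rigid}
Let $m\ge3$, let $V$ be a vector space of dimension $m+1$, and let $\Pi\subset V$ be an $m$-polytope in an affine hyperplane not containing $0$. For each vertex $g$ of $\Pi$ let $\lambda_g\in V^*$ be given, such that $\lambda_g(g)=0$ for all $g$, and $\lambda_g(g')+\lambda_{g'}(g)=0$ whenever $g,g'$ lie in a common $2$-face. Then there is a unique $2$-form $\omega$ on $V$ with $\omega(g,\cdot)=\lambda_g$ for all vertices $g$.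
\end{lemma}

\begin{proof}
Uniqueness holds because the vertices span $V$. We prove existence by induction on $m$.

\emph{The case $m=3$.} Choose coordinates $V=\mathbb R^3\times\mathbb R$ in which the vertices are $g_i=(q_i,1)$. Write $\lambda_{g_i}(q,s)=v_i\cdot q+t_is$. The condition $\lambda_{g_i}(g_i)=0$ gives $t_i=-v_i\cdot q_i$, so $\lambda_{g_i}(g_j)=v_i\cdot(q_j-q_i)$ and
\[
\lambda_{g_i}(g_j)+\lambda_{g_j}(g_i)=-(v_i-v_j)\cdot(q_i-q_j).
\]
By Lemma~\ref{lem:dehn}, $v_i=Aq_i+b$ with $A$ skew-symmetric. The bilinear form
\[
\omega\bigl((q,s),(q',s')\bigr)=(Aq)\cdot q'+s\,b\cdot q'-s'\,b\cdot q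
\]
is alternating since $(Aq)\cdot q=0$, and $\omega(g_i,(q',s'))=v_i\cdot q'-s'\,b\cdot q_i=\lambda_{g_i}(q',s')$ because $v_i\cdot q_i=b\cdot q_i$.

\emph{The case $m\ge4$.} For a $3$-face $T$ let $V_T$ be its linear span, of dimension $4$. The case $m=3$ gives a $2$-form $\omega_T$ on $V_T$ with $\omega_T(g,\cdot)=\lambda_g|_{V_T}$ for the vertices $g$ of $T$. In particular, the relation $\lambda_g(g')+\lambda_{g'}(g)=0$ holds for all $g,g'$ in a common \emph{$3$-face}. This gain of one dimension is what the vertex figure needs.

\emph{A form for each vertex.} Fix a vertex $p$. We construct a $2$-form $\omega_p$ with $\omega_p(g,\cdot)=\lambda_g$ for $g=p$ and for all neighbors $g$ of $p$. To pass to the quotient $V/\mathbb Rp$ we first make the data vanish at $p$. Choose $\xi\in V^*$ with $\xi(p)=1$ and let $\omega_0(v,w)=\xi(v)\lambda_p(w)-\xi(w)\lambda_p(v)$; then $\omega_0(p,\cdot)=\lambda_p$ since $\lambda_p(p)=0$. Put $\lambda'_g=\lambda_g-\omega_0(g,\cdot)$. As $\omega_0$ is alternating, $\lambda'_g(g)=0$ and $\lambda'_g(g')+\lambda'_{g'}(g)=0$ for $g,g'$ in a common $3$-face; also $\lambda'_p=0$. For a neighbor $g$ of $p$ we get $\lambda'_g(p)=-\lambda'_p(g)=0$, so $\lambda'_g$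 is a functional on $V/\mathbb Rp$.

An affine function on $\operatorname{aff}\Pi$ extends to a linear functional on $V$, so there is $c\in V^*$ with $c(p)=0$ and $c>0$ at the other vertices. The projection $L_\Pi\to V/\mathbb Rp$ is an isomorphism sending $g-p$ to the class $\bar g$ of $g$. It carries the vertex figure of $\Pi$ at $p$ to an $(m-1)$-polytope in the hyperplane $\{c=1\}$ of the $m$-dimensional space $V/\mathbb Rp$, with vertices $\hat g=\bar g/c(g)$ for the neighbors $g$ of $p$. Put $\hat\lambda_g=\lambda'_g/c(g)$. Then $\hat\lambda_g(\hat g)=0$. If $\hat g,\hat g'$ lie in a common $2$-face of the vertex figure, then $g,g'$ lie in a common $3$-face of $\Pi$, and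
\[
\hat\lambda_g(\hat g')+\hat\lambda_{g'}(\hat g)=\frac{\lambda'_g(g')+\lambda'_{g'}(g)}{c(g)c(g')}=0.
\]
Since $m-1\ge3$, induction gives a $2$-form $\hat\omega$ on $V/\mathbb Rp$ with $\hat\omega(\hat g,\cdot)=\hat\lambda_g$, that is, $\hat\omega(\bar g,\cdot)=\lambda'_g$. Let $\omega_p$ be the sum of $\omega_0$ and the pullback of $\hat\omega$. Then $\omega_p(p,\cdot)=\lambda_p+0$ and $\omega_p(g,\cdot)=\omega_0(g,\cdot)+\lambda'_g=\lambda_g$ for the neighbors $g$.

\emph{The forms agree.} Let $p,q$ be adjacent and $\delta=\omega_p-\omega_q$. Then $\delta(p,\cdot)=\lambda_p-\lambda_p=0$. Let $T$ be a $3$-face containing the edge $pq$. By \eqref{eq:span}, $p$ and its neighbors in $T$ span $V_T$, and for each such vertex $g$ both $\omega_p(g,\cdot)$ and $\omega_T(g,\cdot)$ equal $\lambda_g$ on $V_T$. So $\omega_p|_{V_T}=\omega_T$; exchanging $p$ and $q$ gives $\omega_q|_{V_T}=\omega_T$. Hence $\delta$ vanishes on $\Lambda^2L_T$, and by Lemma~\ref{lem:span} (for $\Pi$, with $M=pq$ and $j=2$) on $\Lambda^2L_\Pi$. As $V=L_\Pi\oplus\mathbb Rp$ and $\delta(p,\cdot)=0$, we get $\delta=0$. The graph of $\Pi$ is connected, so all $\omega_p$ equal one form $\omega$, and $\omega(g,\cdot)=\omega_g(g,\cdot)=\lambda_g$.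
\end{proof}

\section{Gluing: proof of Proposition~\ref{prop:cutoff}}\label{sec:gluing}

If $k=d-1$, the form $\chi_P$ of Lemma~\ref{lem:cell} for $N=P$ is the required $\chi$. From now on let $k\le d-2$.

Suppose for a moment that $\chi$ exists. For an $e$-face $E$ and $0\ne\xi\in\Lambda^eL_E$, the $(k-e)$-form $\chi(\xi\wedge\,\cdot\,)$ vanishes when an argument lies in $L_E$, and it encodes the $\chi_K$ for the $k$-faces $K\supset E$. These ``germs'' of $\chi$ are the objects we construct, starting from large faces $E$, around which little has to be matched.

\begin{lemma}\label{lem:germ}
Let $0\le e\le k-1$, let $E$ be an $e$-face and $0\ne\xi\in\Lambda^eL_E$. There is a form $\theta\in\Lambda^{k-e}(\mathbb R^d)^*$ such that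
\begin{itemize}
\item[(1)] $\iota_v\theta=0$ for all $v\in L_E$;
\item[(2)] $\chi_K(\xi\wedge w)=\theta(w)$ for all $k$-faces $K\supset E$ and all $w\in\Lambda^{k-e}L_K$.
\end{itemize}
\end{lemma}

\begin{proof}
We use downward induction on $e$. For $e=k-1$ take $\theta=\varphi(\xi\wedge\,\cdot\,)$ or $\theta=0$ according to the alternative in Lemma~\ref{lem:ridge}; property (1) holds since $\xi\wedge v=0$ for $v\in L_E$.

Let $0\le e\le k-2$ and assume the lemma for $(e+1)$-faces. Put $s=k-e\ge2$ and $V=\mathbb R^d/L_E$. Let $\Pi\subset V$ be the face figure of $P$ at $E$, with vertices $\bar g_G$ indexed by the $(e+1)$-faces $G\supset E$, as in Section~\ref{sec:prelim}. Its dimension is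
\[
m=d-e-1\ge d-k+1\ge3,
\]
because $e\le k-2$ and $k\le d-2$. So Lemma~\ref{lem:rigid} applies to $\Pi$. A form on $V$ is evaluated on multivectors of $\mathbb R^d$ through the projection to $V$.

\emph{The data at the vertices of $\Pi$.} Apply the induction hypothesis to $G$ and the nonzero multivector $\xi\wedge g_G\in\Lambda^{e+1}L_G$. The resulting $(s-1)$-form is killed by contraction with $L_G\supset L_E$, so by (E1) it descends to $\eta_G\in\Lambda^{s-1}V^*$ with $\iota_{\bar g_G}\eta_G=0$, and
\begin{equation}\label{eq:eta}
\chi_K(\xi\wedge g_G\wedge w)=\eta_G(w)\qquad\text{for $k$-faces $K\supset G$ and }w\in\Lambda^{s-1}L_K.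
\end{equation}
We look for an $s$-form $\bar\theta$ on $V$ with $\iota_{\bar g_G}\bar\theta=\eta_G$ for all $G$. To compare $\eta_G$ with $\eta_{G'}$ we express both by one form, and the forms $\chi_N$ of Lemma~\ref{lem:cell} serve for this.

\emph{Claim 1. For a $(k+1)$-face $N\supset G$ and $w\in\Lambda^{s-1}L_N$ we have $\chi_N(\xi\wedge g_G\wedge w)=\eta_G(w)$.} Both sides are linear in $w$. By Lemma~\ref{lem:span} (for $N$, with $M=G$ and $j=s-1$, so that $\dim M+j=k$), the space $\Lambda^{s-1}L_N$ is spanned by the $\Lambda^{s-1}L_K$ with $K$ a facet of $N$ containing $G$. For $w\in\Lambda^{s-1}L_K$ the multivector $\xi\wedge g_G\wedge w$ lies in $\Lambda^kL_K$, where $\chi_N$ equals $\chi_K$, and the identity is \eqref{eq:eta}.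

\emph{Claim 2. If $\bar g_G,\bar g_{G'}$ lie in a common $2$-face of $\Pi$, then $\eta_G(g_{G'}\wedge u)+\eta_{G'}(g_G\wedge u)=0$ for all $u\in\Lambda^{s-2}\mathbb R^d$.} The $2$-face corresponds to an $(e+3)$-face $M$ of $P$ containing $G$ and $G'$, and $e+3\le k+1$. For a $(k+1)$-face $N\supseteq M$ and $u\in\Lambda^{s-2}L_N$, Claim 1 turns the sum into
\[
\chi_N(\xi\wedge g_G\wedge g_{G'}\wedge u)+\chi_N(\xi\wedge g_{G'}\wedge g_G\wedge u)=0 .
\]
By Lemma~\ref{lem:span} (for $P$, with $j=s-2$, so that $\dim M+j=k+1\le d$), such $u$ span $\Lambda^{s-2}\mathbb R^d$.

\emph{Construction of $\bar\theta$.} Lemma~\ref{lem:rigid} produces $2$-forms, so we freeze all but two arguments. Fix $u\in\Lambda^{s-2}V$ and attach to the vertex $\bar g_G$ the functional $v\mapsto\eta_G(v\wedge u)$ on $V$. It vanishes at $\bar g_G$ since $\iota_{\bar g_G}\eta_G=0$, and Claim 2 is the remaining hypothesis of Lemma~\ref{lem:rigid}. So there is a unique $2$-form $\omega_u$ on $V$ with $\omega_u(\bar g_G,v)=\eta_G(v\wedge u)$ for all $G$ and $v$. The right side is linear in $u$, so by uniqueness $\omega_u$ is linear in $u$. Define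
\[
\bar\theta(v_1,\dots,v_s)=\omega_{v_3\wedge\dots\wedge v_s}(v_1,v_2).
\]
This function is multilinear and vanishes when $v_1=v_2$. For $v_1=\bar g_G$ it equals $\eta_G(v_2\wedge\dots\wedge v_s)$, which vanishes when $v_i=v_{i+1}$ for some $i\ge2$; since the $\bar g_G$ span $V$, the same holds for every $v_1$. By (E2), $\bar\theta$ is alternating, and $\iota_{\bar g_G}\bar\theta=\eta_G$ for all $G$.

\emph{Verification.} Let $\theta$ be the pullback of $\bar\theta$ to $\mathbb R^d$; it satisfies (1). Let $K\supset E$ be a $k$-face. By \eqref{eq:span}, $\Lambda^sL_K$ is spanned by products $w$ of $s$ vectors, each of which lies in $L_E$ or is some $g_G$ with $E\subset G\subset K$. If a factor lies in $L_E$, then $\xi\wedge w=0$ and $\theta(w)=0$. Otherwise $w=g_G\wedge w'$ with $w'\in\Lambda^{s-1}L_K$, and \eqref{eq:eta} gives $\chi_K(\xi\wedge g_G\wedge w')=\eta_G(w')=\theta(g_G\wedge w')$. This proves (2).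
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:cutoff}]
Lemma~\ref{lem:germ} with $e=0$ and $\xi=1$ gives for each vertex $x$ a form $\theta_x\in\Lambda^k(\mathbb R^d)^*$ with $\theta_x|_{L_K}=\chi_K$ for all $k$-faces $K\ni x$. If $N\ni x$ is a $(k+1)$-face, then $\theta_x|_{L_N}$ and $\chi_N$ agree on $\Lambda^kL_K$ for the facets $K\ni x$ of $N$, and these lines span $\Lambda^kL_N$ (Lemma~\ref{lem:span} for $N$, with $M=x$ and $j=k$). So $\theta_x|_{L_N}=\chi_N$. If $xy$ is an edge, then $\theta_x$ and $\theta_y$ both equal $\chi_N$ on $\Lambda^kL_N$ for every $(k+1)$-face $N\supseteq xy$, and these spaces span $\Lambda^k\mathbb R^d$ (Lemma~\ref{lem:span} for $P$, with $M=xy$ and $j=k$). Hence $\theta_x=\theta_y$. As the graph of $P$ is connected, all $\theta_x$ equal one form $\chi$. Every $k$-face $K$ contains a vertex $x$, so $\chi|_{L_K}=\theta_x|_{L_K}=\chi_K$.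
\end{proof}

With Proposition~\ref{prop:cutoff}, Theorems~\ref{thm:component} and~\ref{thm:paths} are proved.

\section{Paths between families of faces}\label{sec:families}

Proposition~\ref{prop:cutoff} places no bound on $|S|$, and this gives a lower bound for the number of disjoint paths between any two families of $k$-faces in terms of linear algebra.

\begin{theorem}\label{thm:families}
Let $P$ satisfy \eqref{eq:star}. Let $\mathcal X,\mathcal Y$ be families of $k$-faces, and let $X,Y\subseteq\Lambda^k\mathbb R^d$ be the spans of the lines $\Lambda^kL_K$ with $K\in\mathcal X$, respectively $K\in\mathcal Y$. Then there are at least $\dim(X\cap Y)$ pairwise disjoint $k$-paths from a member of $\mathcal X$ to a member of $\mathcal Y$.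
\end{theorem}

\begin{proof}
Let $S$ be a set of $k$-faces meeting every path from $\mathcal X$ to $\mathcal Y$ in $\Gamma_k(P)$, and let $W$ be the span of the lines $\Lambda^kL_K$, $K\in S$. By Menger's theorem it suffices to show $|S|\ge\dim(X\cap Y)$, and this follows from $X\cap Y\subseteq W$. For a subspace $U\subseteq\Lambda^k\mathbb R^d$ let $U^\perp$ be the space of $k$-forms vanishing on $U$; we must show $W^\perp\subseteq(X\cap Y)^\perp$.

Let $\mathcal C$ be the union of the components of $\Gamma_k(P)-S$ that meet $\mathcal X$. It contains no member of $\mathcal Y$, by the choice of $S$. Let $\varphi\in W^\perp$ and let $\chi$ be given by Proposition~\ref{prop:cutoff}. A face $K\in\mathcal X$ lies in $\mathcal C$ or in $S$, and in both cases $\chi_K=\varphi_K$; so $\varphi-\chi\in X^\perp$. For $K\in\mathcal Y$ we have $\chi_K=0$; so $\chi\in Y^\perp$. Both $\varphi-\chi$ and $\chi$ vanish on $X\cap Y$, hence so does $\varphi$.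
\end{proof}

For families defined by the face lattice whose spans have a dimension independent of the realization, Lemma~\ref{lem:generic} removes the hypothesis \eqref{eq:star}.

\begin{corollary}\label{cor:faces}
Let $P$ be a $d$-polytope, $1\le k<d$, and $x$ a vertex of $P$.
\begin{itemize}
\item[(a)] For a nonempty face $A$ of dimension $a\le k$ there are $\binom{d-a}{k-a}$ pairwise disjoint $k$-paths from $k$-faces through $x$ to $k$-faces containing $A$.
\item[(b)] For a face $F$ of dimension $f\ge k$ there are $\binom fk$ pairwise disjoint $k$-paths from $k$-faces through $x$ to $k$-faces of $F$.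
\end{itemize}
\end{corollary}

\begin{proof}
We may assume \eqref{eq:star}. Let $\mathcal X$ be the set of $k$-faces through $x$; by Lemma~\ref{lem:span}, $X=\Lambda^k\mathbb R^d$, so Theorem~\ref{thm:families} gives $\dim Y$ paths. In (a) fix $0\ne\xi\in\Lambda^aL_A$. For a $k$-face $K\supseteq A$ we have $\Lambda^kL_K=\xi\wedge\Lambda^{k-a}L_K$, so Lemma~\ref{lem:span} with $M=A$ and $j=k-a$ gives $Y=\xi\wedge\Lambda^{k-a}\mathbb R^d$. Extending a basis of $L_A$ to a basis of $\mathbb R^d$ by $d-a$ further vectors, we see that the products of $\xi$ with $k-a$ of the further vectors form a basis of $Y$, so $\dim Y=\binom{d-a}{k-a}$. In (b), Lemma~\ref{lem:span} for $F$, with $M$ a vertex of $F$ and $j=k$, gives $Y=\Lambda^kL_F$, of dimension $\binom fk$.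
\end{proof}

Part (a) with $a=0$ is Theorem~\ref{thm:paths}.

\begin{thebibliography}{9}

\bibitem{cutting}
\emph{Cutting a Polytope},
\texttt{http://deepblue.lib.umich.edu/\allowbreak bitstream/\allowbreak handle/\allowbreak 2027.42/\allowbreak 42814/\allowbreak 10711\_2005\_Article\_BF01265345.pdf\allowbreak ?sequence=1\&isAllowed=y}.

\bibitem{diestel}
Diestel, \emph{Graph Theory}.

\end{thebibliography}
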